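# Absolute retracts for hereditarily unicoherent continua are tree-like

## 1. Continua, hereditary unicoherence, absolute retracts, tree-likeness

All spaces are metric, a *map* is a continuous function, and the empty set counts as connected. For two maps into the same metric space with compact domain, $d(f,g)$ is the sup-distance.

**Definition (continuum).** A continuum is a nonempty compact connected metric space. A subcontinuum of $X$ is a subset of $X$ that is a continuum. The arc $[0,1]$, the circle and a single point are continua.

**Definition (hereditarily unicoherent).** A continuum is hereditarily unicoherent if the intersection of any two of its subcontinua is connected. The class of these continua is denoted $\mathcal{HU}$. The arc is in $\mathcal{HU}$, since two subintervals meet in an interval. The circle is not: its two closed semicircles meet in two points. A subcontinuum of a member of $\mathcal{HU}$ is again in $\mathcal{HU}$, so *a member of $\mathcal{HU}$ contains no simple closed curve*.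

**Definition (tree, dendrite).** A tree is a finite acyclic connected graph, viewed as a space; one point is allowed. A dendrite is a locally connected continuum containing no simple closed curve. The union of the segments in the plane from the origin to $(1/n,1/n^2)$, $n\ge1$, is a dendrite that is not a tree. A *tree in $X$* is a subcontinuum of $X$ that is a tree.

The following textbook facts about these spaces will be used.

* Trees are in $\mathcal{HU}$ and have the fixed point property. A subcontinuum of a tree is a tree.
* A subcontinuum of a dendrite is a dendrite or a point. Dendrites and trees are absolute retracts (AR): every map from a closed subset of a metric space into such a space $D$ extends to the whole metric space with values in $D$.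
* A dendrite $D$ contains trees $T_n$ with retractions $D\to T_n$ converging uniformly to $\mathrm{id}_D$ (Nadler, *Continuum Theory*, Thm 10.27).
* A continuous image of a locally connected continuum is a locally connected continuum.

**Definition ($\mathrm{AR}(\mathcal{HU})$).** A continuum $X\in\mathcal{HU}$ is an absolute retract for $\mathcal{HU}$, written $X\in\mathrm{AR}(\mathcal{HU})$, if whenever $X$ is embedded in a continuum $Y\in\mathcal{HU}$, the image of $X$ is a retract of $Y$. The arc is an example: by Tietze's theorem it is a retract of every metric space that contains it as a closed set. The definition only asks about surrounding spaces $Y$ that are themselves in $\mathcal{HU}$; this restriction causes the whole difficulty below.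

**Definition (tree-like).** An $\varepsilon$-mapping is a continuous surjection whose point-inverses have diameter less than $\varepsilon$. A continuum $X$ is tree-like if for every $\varepsilon>0$ there is an $\varepsilon$-mapping from $X$ onto a tree.

Here is an example that returns at the end. Let
$$X_{\sin}=(\{0\}\times[-1,1])\cup\{(x,\sin\tfrac1x):0<x\le1\},\qquad a_n=\frac1{\frac\pi2+n\pi}\quad(n\ge0).$$
On $[a_{n+1},a_n]$ the height $\sin\frac1x$ is strictly monotone, running between $\pm1$ and $\mp1$. Let $f_n:X_{\sin}\to X_{\sin}$ be the identity on points with $x\ge a_n$. For points with $x\le a_n$ let $f_n(x,y)$ be the point of height $y$ on the piece of the curve over $[a_{n+1},a_n]$. At $x=a_n$ the two rules agree, since the point of that piece with the height of its end over $a_n$ is that end itself. So $f_n$ is continuous. Its image is the part of the curve over $[a_{n+1},1]$, which is an arc. A moved point keeps its height, and its first coordinate stays in $[0,a_n]$, so $f_n$ moves points by at most $a_n$. Two points with the same image are therefore at most $2a_n$ apart. Hence $X_{\sin}$ is tree-like.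

**Lemma 1.** Every tree-like continuum is in $\mathcal{HU}$.

*Proof.* Let $X$ be tree-like and suppose that $A,B\subset X$ are continua with $A\cap B=P\sqcup P'$, where $P,P'$ are nonempty, closed and disjoint. Let $4\gamma>0$ be the distance from $P$ to $P'$. There is $0<\varepsilon\le\gamma$ such that $a\in A$, $b\in B$, $d(a,b)<\varepsilon$ imply $d(a,A\cap B)<\gamma$. Otherwise there would be $a_k\in A$, $b_k\in B$ with $d(a_k,b_k)\to0$ and $d(a_k,A\cap B)\ge\gamma$, and a common limit point would lie in $A\cap B$ at distance at least $\gamma$ from $A\cap B$.

Take an $\varepsilon$-mapping $f:X\to T$ onto a tree. Let $R$ be the set of $t\in f(A)\cap f(B)$ such that $f^{-1}(t)$ has a point at distance $\le\gamma$ from $P$, and define $R'$ in the same way with $P'$. Both sets are closed, because $R=f(A)\cap f(B)\cap f(\{x:d(x,P)\le\gamma\})$. They are nonempty, because $f(P)\subset R$ and $f(P')\subset R'$. They cover $f(A)\cap f(B)$: if $t=f(a)=f(b)$ with $a\in A$, $b\in B$, then $d(a,b)<\varepsilon$, so $a$ is within $\gamma$ of $P\cup P'$. They are disjoint: a point $t\in R\cap R'$ would have $\operatorname{diam}f^{-1}(t)\ge4\gamma-2\gamma>\varepsilon$.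 So the subcontinua $f(A),f(B)$ of the tree $T$ have a disconnected intersection, which is impossible. $\square$

In particular $X_{\sin}\in\mathcal{HU}$, and the circle is not tree-like.

**Inverse limits.** For compact spaces $X_0,X_1,\dots$ and maps $p_{m,m+1}:X_{m+1}\to X_m$, which need not be onto, the inverse limit is $\varprojlim X_m=\{(x_m):p_{m,m+1}(x_{m+1})=x_m\}$ with projections $p_m$. We write $p_{nm}:X_m\to X_n$ for the composite bonding maps ($n\le m$). An inverse limit of nonempty compacta is nonempty, an inverse limit of continua is a continuum, and an inverse limit of compacta of dimension $\le1$ has dimension $\le1$.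

An example is the dyadic solenoid $\Sigma=\{(z_0,z_1,\dots):z_k\in S^1,\ z_{k+1}^2=z_k\}$. It lies in $\mathcal{HU}$, for the following reason. Let $A,B$ be proper subcontinua. For large $m$, $p_m(A)$ and $p_m(B)$ are not the whole circle. Moreover, if $p_m(A)$ is a proper arc or point, then $p_{m+1}(A)$ is a connected subset of the two disjoint arcs (or two points) lying over it, so it has half the length. For large $m$, then, $p_m(A)\cup p_m(B)\ne S^1$. If the two images are disjoint, then $A\cap B=\emptyset$. Otherwise both lie in an arc $I\subset S^1$. For each $k\ge m$ the preimage of $I$ in the $k$th circle is a disjoint union of arcs, each mapped homeomorphically onto $I$. So each component of $p_m^{-1}(I)$ is an arc mapped homeomorphically onto $I$. The continua $A,B$ each lie in one such component. If they meet, they lie in the same arc, and their intersection is connected. If one of $A,B$ is all of $\Sigma$, there is nothing to check.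

## 2. Must a continuum in $\mathrm{AR}(\mathcal{HU})$ be tree-like?

A map $f:A\to B$ is *confluent* if for every subcontinuum $C\subset B$, each component of $f^{-1}(C)$ is mapped onto $C$. For instance, $t\mapsto|t|$ from $[-1,1]$ to $[0,1]$ is confluent. The piecewise linear map $[0,3]\to[0,2]$ with values $0,2,1,2$ at $0,1,2,3$ is not: for $C=[0,1]$ the preimage is $[0,\frac12]\cup\{2\}$, and the component $\{2\}$ is not mapped onto $C$. It is known that the inverse limit of an inverse sequence of trees with confluent bonding mappings belongs to $\mathrm{AR}(\mathcal{HU})$. All known examples of members of $\mathrm{AR}(\mathcal{HU})$ are tree-like. The paper "Atriodic Absolute Retracts For Hereditarily Unicoherent Continua" (http://web.mst.edu/~wjcharat/publications/atriodic.pdf) says: "We do not know if tree-likeness is necessary for being in AR($\mathcal{HU}$)." So the problem is: *is every continuum in $\mathrm{AR}(\mathcal{HU})$ tree-like?* The answer is yes.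

**Theorem 1.** Every $X\in\mathrm{AR}(\mathcal{HU})$ is tree-like. More precisely, for every $\varepsilon>0$ there is a map $f$ of $X$ onto a tree $T\subset X$ with $d(f(x),x)<\varepsilon$ for all $x$.

**Theorem 2.** For $X\in\mathcal{HU}$ the following are equivalent.

* (i) For every embedding $X\subset Y\in\mathcal{HU}$ and $\varepsilon>0$ there is a map $r:Y\to X$ with $d(r(x),x)<\varepsilon$ for $x\in X$.
* (i′) The same, only for those $Y$ with $\dim(Y\setminus X)\le1$.
* (ii) For every $\varepsilon>0$ there is a map $f$ of $X$ onto a tree $T\subset X$ with $d(f(x),x)<\varepsilon$ for all $x\in X$.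
* (iii) For every embedding of $X$ in a compact metric space $Y$ and $\varepsilon>0$ there is a map $r:Y\to X$ with $d(r(x),x)<\varepsilon$ for $x\in X$.

Such $X$ are tree-like and have the fixed point property. All members of $\mathrm{AR}(\mathcal{HU})$ satisfy these conditions, but the conditions do not imply $X\in\mathrm{AR}(\mathcal{HU})$ (the $\sin(1/x)$-curve).

None of the conditions depends on the metric chosen on $X$: if $d,d'$ are two metrics on the compact space $X$, then $\mathrm{id}:(X,d')\to(X,d)$ is uniformly continuous, so a small enough displacement in $d'$ is a small displacement in $d$. If $X\in\mathrm{AR}(\mathcal{HU})$, then a retraction $r$ has displacement $0$ on $X$, so (i) and (i′) hold. Theorem 1 therefore follows from (i′)⇒(ii), together with the remark that (ii) implies tree-likeness: if $d(f(x),x)<\varepsilon/2$ for all $x$, then any two points of a point-inverse of $f$ are less than $\varepsilon$ apart, and since point-inverses are compact, their diameters are less than $\varepsilon$.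

Let us try the easiest cases. If $X$ is one point, all the conditions hold by constant maps, so **from now on $X$ is nondegenerate**. Suppose next that $X\in\mathcal{HU}$ is locally connected. It contains no simple closed curve, so it is a dendrite, hence an AR, hence a member of $\mathrm{AR}(\mathcal{HU})$. The fact quoted from Nadler gives retractions onto trees $T_n\subset X$ converging to the identity, which is (ii). So the content of the theorem is about continua that are not locally connected. For $X_{\sin}$, the maps $f_n$ above show (ii) by hand.

We work in the Hilbert cube $Q=\prod_{i\ge1}[0,1/i]\subset\ell^2$ with the norm metric $d$. It is convex, its balls are convex, and every compact metric space embeds in it. For $A\subset Q$ put $N_\delta(A)=\{q\in Q:d(q,A)<\delta\}$.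

## 3. Pushing a nerve into $X$, and the obstruction from cycles

Put $X\subset Q$. A natural plan to reach (ii) is this. Take a fine cover of $X$, map $X$ to the nerve $|\mathcal N|$ of the cover, and realize the nerve near $X$ in $Q$. If one could *push* the nerve into $X$, that is, map it into $X$ while moving points only a little, then $X\to|\mathcal N|\to X$ would be close to the identity. Its image would lie in a locally connected subcontinuum of $X$, which is a dendrite because $X\in\mathcal{HU}$, and dendrites can be squeezed onto trees. In fact only the 1-skeleton $K$ of the nerve has to be pushed: its image is already a dendrite, and dendrites, being AR's, accept the higher simplices for free. So everything reduces to *pushing finite graphs that lie near $X$ into $X$*.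

How could the hypothesis push anything? Attach a sequence of continua $Z_n$, drawn closer and closer to $X$, to $X$ at one point each. If the resulting $Y$ is in $\mathcal{HU}$, the map $Y\to X$ given by (i′) pushes almost all of the $Z_n$ into $X$. Section 4 shows that this works whenever all $Z_n\in\mathcal{HU}$. But a graph $K$ with a cycle is not in $\mathcal{HU}$, and the plan stops exactly here.

Two repairs suggest themselves. One can cut $K$ open to a tree, push the tree, and try to close it up again. Or one can replace $K$ by a member of $\mathcal{HU}$ that unwraps its cycles. The solenoid shows that neither works as it stands. Fix a small $\tau>0$ and realize $\Sigma$ in the complex space $\ell^2$ as the set of points $(z_0,\tau z_1,\tau z_2/2,\tau z_3/4,\dots)$ with $z_{k+1}^2=z_k$. Let $\kappa:S^1\to\ell^2$, $\kappa(z)=(z,0,0,\dots)$. The part of a point of $\Sigma$ after the first coordinate has norm $\tau\sqrt{4/3}<2\tau$, so $\kappa(S^1)$ lies in the $2\tau$-neighborhood of $\Sigma$.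

* *Cut open.* The path $g(s)$ with $z_k=e^{is/2^k}$, $0\le s\le2\pi$, lies in $\Sigma$ and is within $2\tau$ of $\kappa(e^{is})$. So the circle cut at one point can be pushed into $\Sigma$. The ends $g(0),g(2\pi)$ are less than $4\tau$ apart.
* *Unwrapped.* The continuum $\Sigma\in\mathcal{HU}$ lies over the circle by $p_0$, and $d(x,\kappa p_0(x))<2\tau$ on $\Sigma$. So the inclusion is a push of $\kappa p_0:\Sigma\to\ell^2$ into $\Sigma$.
* *The circle itself.* There is no map $\lambda:S^1\to\Sigma$ with $d(\lambda,\kappa)<1$. For any such $\lambda$ we would have $|p_0\lambda(z)-z|<1$, so $p_0\lambda$ would have degree $1$. But $\deg(p_0\lambda)=2^m\deg(p_m\lambda)$ for all $m$, so this degree is $0$.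

In the first case, the two ends are close in $\Sigma$ but cannot be joined suitably inside $\Sigma$, because nothing like local connectedness is available. In the second, pushing a continuum $Z\in\mathcal{HU}$ over $K$ need not say anything about pushing $K$.

What we need is a $Z\in\mathcal{HU}$ over $K$ such that *a push of $Z$ forces a push of $K$*. Here is how to get it. Cut $X$ into $M$ tiny pieces. If $Z$ is an inverse limit of graphs $\Gamma_m$ over $K$, a push of $Z$ is, at some finite stage, nearly a map of $\Gamma_m$. Recording into which tiny piece each vertex goes gives a coloring of $V(\Gamma_m)$ by $M$ colors. We want any such coloring to descend from each stage to the previous one. That is a demand of Ramsey type, and it pulls against the demand that $Z$ be hereditarily unicoherent. A construction based on pairs $i<j$ satisfies both.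

## 4. Attaching hereditarily unicoherent continua to $X$

The first lemma is the gluing statement. Note that infinitely many pieces may be attached, provided each meets $X$ in just one point.

**Lemma 2.** Let $Y$ be a continuum and $X\subset Y$ a subcontinuum with $X\in\mathcal{HU}$. Suppose $Y\setminus X$ is a union of countably many pairwise disjoint open sets $O_n$ of $Y$ such that $W_n=\mathrm{cl}(O_n)=O_n\cup\{x_n\}$ with $x_n\in X$, and $W_n\in\mathcal{HU}$. Then $Y\in\mathcal{HU}$.

*Proof.* **Step 0: limits along different pieces lie in $X$.** If $y_k\in W_{n_k}$ with $n_k$ distinct and $y_k\to y$, then $y\in X$. Otherwise $y\in O_m$ for some $m$, and $y_k\in O_m$ for large $k$. The point $y_k\in W_{n_k}=O_{n_k}\cup\{x_{n_k}\}$ is not in $X$, so it lies in $O_{n_k}\cap O_m$, which forces $n_k=m$ for all large $k$, a contradiction.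

From here on let $C\subset Y$ be a continuum.

**Step 1: the trace on a piece is connected.** We show: *if $C$ meets $O_n$ and $C\not\subset O_n$, then $x_n\in C$ and $C\cap W_n$ is connected.* If $x_n\notin C$, then $C\cap O_n=C\cap W_n$ is open and closed in $C$ and nonempty, so $C\subset O_n$, a contradiction. Now suppose $C\cap W_n=S\sqcup T$ with $S,T$ closed, $x_n\in S$ and $T\ne\emptyset$. Then $T\subset O_n$ is closed in $C$. It is also open in $C\cap O_n$, which is open in $C$. So $T$ is open and closed in $C$, and $C=T\subset O_n$, a contradiction. If $C$ misses $O_n$, then $C\cap W_n\subset\{x_n\}$; if $C\subset O_n$, then $C\cap W_n=C$. So in every case $C\cap W_n$ is empty or a continuum.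

**Step 2: the trace on $X$ is connected.** We show: *$C\cap X$ is connected, and if it is empty then $C$ lies in one $O_n$.* The last part holds because then $C$ is covered by the disjoint open sets $O_n$. Suppose $C\cap X=D_1\sqcup D_2$ with $D_1,D_2$ nonempty and closed. Let $J=\{n:C\cap O_n\ne\emptyset\}$. Since $C$ meets $X$, Step 1 gives $x_n\in C\cap X$ for $n\in J$. Put
$$J_i=\{n\in J:x_n\in D_i\},\qquad F_i=D_i\cup\bigcup_{n\in J_i}(C\cap W_n)\qquad(i=1,2).$$
Then $F_1\cup F_2=C$. Also $F_i\cap X=D_i$, and $F_i\setminus X$ is the union of the sets $C\cap O_n$ with $n\in J_i$, so $F_1\cap F_2=\emptyset$.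

We check that $F_i$ is closed. Let $y_k\in F_i$ with $y_k\to y$. If infinitely many $y_k$ lie in $D_i$ or in a single $C\cap W_n$, then $y\in F_i$. Otherwise, after passing to a subsequence, $y_k\in C\cap W_{n_k}$ with $n_k\in J_i$ distinct. Passing to a further subsequence, the continua $C\cap W_{n_k}$ converge in the Hausdorff metric to a continuum $E\ni y$, and $x_{n_k}$ converges to some $x$. By Step 0, $E\subset C\cap X$. Since $x_{n_k}\in D_i\cap W_{n_k}$, we have $x\in E\cap D_i$. The connected set $E\subset D_1\sqcup D_2$ therefore lies in $D_i$, so $y\in D_i\subset F_i$. Thus $C=F_1\sqcup F_2$ is disconnected, a contradiction.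

**Step 3: intersections.** Let $C,C'$ be subcontinua of $Y$. If $C\cap X=\emptyset$, then $C\subset O_n$ for some $n$ and $C\cap C'=C\cap(C'\cap W_n)$. By Step 1 this is an intersection of two subcontinua of $W_n\in\mathcal{HU}$, or empty, so it is connected. The case $C'\cap X=\emptyset$ is the same. If both meet $X$, then $C\cap C'\cap X=(C\cap X)\cap(C'\cap X)$ is connected by Step 2 and $X\in\mathcal{HU}$. Whenever $C\cap C'$ meets $O_n$, Step 1 shows that $x_n\in C\cap C'$. Moreover $(C\cap W_n)\cap(C'\cap W_n)$ is an intersection of two subcontinua of $W_n$, so it is connected, and it contains $x_n\in C\cap C'\cap X$. So $C\cap C'$ is the union of the connected set $C\cap C'\cap X$ and connected sets that meet it. Hence it is connected. $\square$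

In particular, attaching an arc to $Z\in\mathcal{HU}$ at one of its endpoints gives a member of $\mathcal{HU}$.

The second lemma builds the space $Y$: it attaches a whole sequence of continua drawn ever closer to $X$.

**Lemma 3.** Let $X\subset Q$, $X\in\mathcal{HU}$. Let $Z_n\in\mathcal{HU}$ ($n\ge1$) be nondegenerate, $z_n\in Z_n$, and let $\varphi_n:Z_n\to N_{1/n}(X)$ be maps with $\varphi_n(z_n)\in X$. Then there is $Y\in\mathcal{HU}$ containing $X$, with subcontinua $W_n\cong Z_n$ and $Y\setminus X=\bigsqcup_n(W_n\setminus\{z_n\})$, and a map $\Phi:Y\to Q$ that is the identity on $X$ and equals $\varphi_n$ on $W_n\cong Z_n$. If $D:Y\to[0,\infty)$ is continuous and $D<\varepsilon$ on $X$, then $D<\varepsilon$ on $W_n$ for all but finitely many $n$.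

*Proof.* **Step 1: define $Y$.** Let $L=\bigsqcup_n(Z_n\setminus\{z_n\})$. It is locally compact, noncompact and second countable, so its one-point compactification $L^+=L\cup\{\infty\}$ is compact and metrizable. Let $\Phi=\varphi_n$ on $Z_n\setminus\{z_n\}$ and
$$Y=\{(\Phi(l),l):l\in L\}\cup(X\times\{\infty\})\subset Q\times L^+.$$
We identify $X$ with $X\times\{\infty\}$, and let $\Phi:Y\to Q$ be the projection to the first factor.

**Step 2: $Y$ is compact.** The set $X\times\{\infty\}$ is closed. Let $(\Phi(l_k),l_k)\to(q,l)$ with $l_k\in L$. If $l\in L$, then $q=\Phi(l)$ by continuity. If $l=\infty$, then along a subsequence one of two things happens. Either all $l_k$ lie in one $Z_n\setminus\{z_n\}$ and leave each of its compact subsets, so $l_k\to z_n$ in $Z_n$ and $q=\varphi_n(z_n)\in X$. Or $l_k\in Z_{n_k}$ with $n_k\to\infty$, so $d(\Phi(l_k),X)<1/n_k$ and $q\in X$. In both cases $(q,\infty)\in Y$.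

**Step 3: Lemma 2 applies.** The copy $O_n$ of $Z_n\setminus\{z_n\}$ is open in $Y$, since $Z_n\setminus\{z_n\}$ is open in $L^+$. The map sending $z\ne z_n$ to $(\varphi_n(z),z)$ and $z_n$ to $(\varphi_n(z_n),\infty)$ is continuous and injective on the compact space $Z_n$. So its image $W_n=O_n\cup\{(\varphi_n(z_n),\infty)\}$ is a copy of $Z_n$ and is closed. Since $z_n$ is not isolated in the nondegenerate continuum $Z_n$, $W_n=\mathrm{cl}(O_n)$. Each $W_n$ is connected and meets $X\times\{\infty\}$, so $Y$ is connected. By Lemma 2, $Y\in\mathcal{HU}$.

**Step 4: the last statement.** The set $\{D\ge\varepsilon\}$ is compact and misses $X$. It is covered by the disjoint open sets $O_n$, so it meets only finitely many of them. For every other $n$ we have $D<\varepsilon$ on $O_n$ and at the one point of $W_n$ in $X$. $\square$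

Now we turn (i′) into a statement about pushing.

**Lemma 4.** Let $X\subset Q$, $X\in\mathcal{HU}$, satisfy (i′). For every $\varepsilon>0$ there is $\delta>0$ such that for every $Z\in\mathcal{HU}$ with $\dim Z\le1$ and every map $\varphi:Z\to N_\delta(X)$ there is a map $g:Z\to X$ with $d(g,\varphi)<\varepsilon$.

*Proof.* Suppose not. For some $\varepsilon$ there are, for all $n\ge1$, continua $Z_n\in\mathcal{HU}$ with $\dim Z_n\le1$ and maps $\varphi_n:Z_n\to N_{1/n}(X)$ that admit no such $g$.

First we arrange that the image touches $X$. Pick $a_n\in Z_n$ and $x_n\in X$ with $d(\varphi_n(a_n),x_n)<1/n$. Attach an arc to $Z_n$ at $a_n$ and extend $\varphi_n$ by mapping the arc onto the segment from $\varphi_n(a_n)$ to $x_n$. This segment lies in $Q$ and in the ball of radius $1/n$ about $x_n$, hence in $N_{1/n}(X)$. Let $z_n$ be the free end of the arc. The new continuum $Z_n^+$ is nondegenerate and in $\mathcal{HU}$ by Lemma 2, and $\dim Z_n^+\le1$, because it is the union of two closed sets of dimension $\le1$.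

Let $Y$ be as in Lemma 3 for the $Z_n^+$. Then $Y\setminus X$ is a countable union of disjoint open sets, each homeomorphic to a subset of some $Z_n^+$, so $\dim(Y\setminus X)\le1$. By (i′) there is $r:Y\to X$ with $d(r(x),x)<\varepsilon$ on $X$. The function $D(y)=d(r(y),\Phi(y))$ is continuous and less than $\varepsilon$ on $X$. By Lemma 3, for large $n$ we have $D<\varepsilon$ on $W_n\cong Z_n^+$, so $d(r|_{Z_n},\varphi_n)<\varepsilon$ by compactness. Thus $r|_{Z_n}$ is a map that was assumed not to exist. $\square$

## 5. The graphs $G[N]$ and the descent of colorings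

Graphs are finite and simple, $|\Gamma|$ is the space of the graph $\Gamma$, and $\mathrm{sd}\,\Gamma$ is the barycentric subdivision, in which each edge is halved.

We start with a model that has one cycle. Let $G$ be a triangle with edges $a\to b$, $b\to c$, $c\to a$. It fails to be in $\mathcal{HU}$ because, for example, the path $A$ from $a$ through $b$ to $c$ and the edge $B=ca$ meet in the two points $a$, $c$. Take as new vertices $(v,(i,j))$ with $v\in\{a,b,c\}$ and $1\le i<j\le N$. Over the edges $ab$ and $ca$, join vertices with the same pair. Over $b\to c$, join $(b,(i,j))$ to $(c,(j,k))$ whenever $i<j<k$. Going once around the triangle from $(a,(i,j))$ leads through $(b,(i,j))$ and $(c,(j,k))$ to $(a,(j,k))$. The pair has moved up, so the triangle no longer closes.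

Unlike for a covering, colorings still descend. Suppose the pairs $(i,j)$ are colored with $M$ colors and $N>2^M$. Let $A_i$ be the set of colors of the pairs $(i,k)$, $k>i$. Two of these sets agree, say $A_i=A_j$ with $i<j$. The color of $(i,j)$ lies in $A_i=A_j$, so some $(j,k)$ with $k>j$ has the same color. Thus the jump $(i,j)\to(j,k)$ is invisible to the coloring.

New cycles have appeared, such as
$$(b,(1,3)),\ (c,(3,4)),\ (b,(2,3)),\ (c,(3,5)),\ (b,(1,3)),$$
which lies over the single edge $bc$. So the construction will have to be repeated infinitely often. We also cannot know in advance which path $A$ and which edges carrying jumps will matter. The remedy is to use one coordinate for every possible pattern of jumps.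

**Definition ($G[N]$).** Let $G$ be a graph with each edge given an orientation. Let $\Theta=\{\theta_1,\dots,\theta_t\}$ be the set of all functions $E(G)\to\{0,1,-1\}$. For $N\ge2$ let $S_N$ be the set of pairs $(i,j)$ of integers with $1\le i<j\le N$. The vertices of $G[N]$ are the $(v,x)$ with $v\in V(G)$ and $x=(x_1,\dots,x_t)\in S_N^t$. We also write $x_\theta$ for $x_k$ when $\theta=\theta_k$. For an edge $e=(v\to w)$ of $G$, the vertices $(v,x)$ and $(w,x')$ are joined by an edge *over $e$* iff for every $\theta\in\Theta$:

* if $\theta(e)=0$: $x_\theta=x'_\theta$;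
* if $\theta(e)=1$: $x_\theta=(i,j)$ and $x'_\theta=(j,k)$ for some $i<j<k$;
* if $\theta(e)=-1$: $x'_\theta=(i,j)$ and $x_\theta=(j,k)$ for some $i<j<k$.

The graph $G[N]$ is simple, and $(v,x)\mapsto v$ is a simplicial map to $G$ carrying each edge onto an edge. For example, let $G$ be a single edge $e=(v\to w)$. Then $t=3$, and the functions take the values $0,1,-1$ on $e$. In this order of coordinates and with $N=3$, the vertex $\big(v,((1,2),(1,2),(2,3))\big)$ is joined to $\big(w,((1,2),(2,3),(1,2))\big)$.

The next lemma says that colorings of $G[N]$ descend to $G$ simultaneously over all edges. Pigeonhole is replaced by Ramsey's theorem: for given $q,r,s$ and all sufficiently large $N$, whenever the $q$-subsets of $\{1,\dots,N\}$ are colored with $r$ colors, some $s$-subset has all its $q$-subsets of one color.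

**Lemma 5.** Given $G$ and $M$, for all sufficiently large $N$: for every $c:V(G[N])\to\{1,\dots,M\}$ there is $c_0:V(G)\to\{1,\dots,M\}$ such that for each edge $e=(v\to w)$ of $G$ there is an edge of $G[N]$ over $e$ joining some $(v,x)$ and $(w,x')$ with $c(v,x)=c_0(v)$ and $c(w,x')=c_0(w)$.

*Proof.* Assign to each $2t$-subset $s_1<\dots<s_{2t}$ of $\{1,\dots,N\}$ the function
$$v\mapsto c\big(v,((s_1,s_2),(s_3,s_4),\dots,(s_{2t-1},s_{2t}))\big)$$
on $V(G)$. It is one of $M^{|V(G)|}$ functions. By Ramsey's theorem, for $N$ large there are
$$a_1<b_1<d_1<a_2<b_2<d_2<\dots<a_t<b_t<d_t$$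
such that all $2t$-subsets of this $3t$-element set receive the same function $c_0$. For an edge $e=(v\to w)$ define $x,x'$ coordinate by coordinate:

* $(x_k,x'_k)=((a_k,b_k),(b_k,d_k))$ if $\theta_k(e)=1$;
* $(x_k,x'_k)=((b_k,d_k),(a_k,b_k))$ if $\theta_k(e)=-1$;
* $x_k=x'_k=(a_k,b_k)$ if $\theta_k(e)=0$.

These choices are exactly the joining rules, so $(v,x)$ and $(w,x')$ are joined over $e$. Both $x$ and $x'$ use two elements of each block $a_k<b_k<d_k$ in increasing order, so both come from $2t$-subsets of the homogeneous set. Hence $c(v,x)=c_0(v)$ and $c(w,x')=c_0(w)$. $\square$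

## 6. Iterating $\mathrm{sd}$ and $G[N]$ produces members of $\mathcal{HU}$

**Lemma 6.** Let $\Gamma_0,\Gamma_1,\dots$ be connected nonempty graphs such that $\Gamma_{m+1}$ is a component of $(\mathrm{sd}\,\Gamma_m)[N_m]$ for some $N_m$, with $p_{m,m+1}:|\Gamma_{m+1}|\to|\mathrm{sd}\,\Gamma_m|=|\Gamma_m|$ the natural map. Then $Z=\varprojlim|\Gamma_m|$ is a hereditarily unicoherent continuum with $\dim Z\le1$.

*Proof.* As an inverse limit of connected graphs, $Z$ is a continuum of dimension $\le1$. Give the edges of $\Gamma_m$ length $2^{-m}$ and use path metrics. An edge of $\Gamma_{m+1}$ is mapped onto half an edge of $\Gamma_m$, and both have length $2^{-m-1}$. So the maps $p_{nm}$ are 1-Lipschitz.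

**Step 1: replace a continuum in $Z$ by subgraphs.** For a continuum $A\subset Z$ let $A^m$ be the smallest subgraph of $\Gamma_m$ containing $p_m(A)$. It consists of all vertices in $p_m(A)$ and all closed edges whose interior meets $p_m(A)$. It is connected, because it is the union of the connected set $p_m(A)$ and edges that meet it.

*We have $p_{m,m+1}(A^{m+1})\subset A^m$.* Vertices of $\Gamma_{m+1}$ in $p_{m+1}(A)$ go into $p_m(A)$. An edge of $\Gamma_{m+1}$ whose interior meets $p_{m+1}(A)$ maps homeomorphically onto an edge of $\mathrm{sd}\,\Gamma_m$ whose interior meets $p_m(A)$. The interior of that half-edge lies in the interior of an edge of $\Gamma_m$, which therefore belongs to $A^m$. So edges of $A^{m+1}$ lie over edges of $\mathrm{sd}\,\Gamma_m$ contained in $A^m$.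

*We have $\varprojlim A^m=A$.* The inclusion $\supset$ is clear. Let $z=(z_m)\in Z$ with $z_m\in A^m$ for all $m$. Each point of $A^m$ is in $p_m(A)$ or on an edge, of length $2^{-m}$, that meets $p_m(A)$. So there is $a^{(m)}\in A$ with $p_m(a^{(m)})$ within $2^{-m}$ of $z_m$. Then $p_n(a^{(m)})$ is within $2^{-m}$ of $z_n$ for all $n\le m$, so $a^{(m)}\to z$ and $z\in A$. The subdivisions are there for this argument: they make the edges short.

**Step 2: bring a failure of unicoherence down to a finite stage.** Suppose $A,B\subset Z$ are continua with $A\cap B=P\sqcup P'$, where $P,P'$ are nonempty, closed and disjoint. There is $n$ with $p_n(P)\cap p_n(P')=\emptyset$. Otherwise there are $a_n\in P$, $b_n\in P'$ with $p_n(a_n)=p_n(b_n)$, hence $p_k(a_n)=p_k(b_n)$ for $k\le n$. Convergent subsequences then have limits in $P$ and $P'$ with equal projections, hence a common limit. Choose disjoint open $U\supset p_n(P)$ and $U'\supset p_n(P')$ in $|\Gamma_n|$.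

*There is $m\ge n$ with $p_{nm}(A^m\cap B^m)\subset U\cup U'$.* Otherwise the nonempty compacta $(A^m\cap B^m)\setminus p_{nm}^{-1}(U\cup U')$, $m\ge n$, form an inverse system. A point $z$ of its limit has $p_m(z)\in A^m\cap B^m$ for all $m\ge n$, and therefore for all $m$, so $z\in A\cap B$ by Step 1. But $p_n(z)\notin U\cup U'$, a contradiction.

For this $m$, the subgraph $A^m\cap B^m$ is covered by the disjoint open sets $p_{nm}^{-1}(U)$ and $p_{nm}^{-1}(U')$. So it is the disjoint union of two subgraphs, $P_m\supset p_m(P)$ over $U$ and $P'_m\supset p_m(P')$ over $U'$.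

**Step 3: choose the coordinate that sees this failure.** Let $G=\mathrm{sd}\,\Gamma_m$ and regard $A^m,B^m,P_m,P'_m$ as subgraphs of $G$. For $v\in V(G)\cap A^m$ let $u(v)=1$ if $v\in P'_m$ and $u(v)=0$ otherwise. Define $\theta\in\Theta$ by
$$\theta(e)=u(w)-u(v)\ \text{ for an edge } e=(v\to w)\text{ in }A^m,\qquad\theta(e)=0\ \text{ for all other edges.}$$
Then $\theta=0$ on all edges of $B^m$. Indeed, an edge of $B^m$ that lies in $A^m$ is a connected subset of $A^m\cap B^m$, so it lies in $P_m$ or in $P'_m$, and $u$ is constant on it. An edge of $B^m$ not in $A^m$ has $\theta=0$ by definition.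

**Step 4: find a vertex of $A^{m+1}\cap B^{m+1}$ over $P_m$ and one over $P'_m$.** The subgraph $A^{m+1}\cap B^{m+1}$ contains $p_{m+1}(P)$ and maps into $A^m\cap B^m$. A component of it meeting $p_{m+1}(P)$ has a connected image that meets $P_m$, so the image lies in $P_m$. The component contains a vertex, so we get a vertex $(v,x)\in A^{m+1}\cap B^{m+1}$ with $v\in P_m$. In the same way there is a vertex $(w,y)\in A^{m+1}\cap B^{m+1}$ with $w\in P'_m$.

**Step 5: travel along $B^{m+1}$.** The graph $B^{m+1}$ is connected and its edges lie over edges of $B^m$, where $\theta=0$. So the $\theta$-coordinate is constant on its vertices: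
$$x_\theta=y_\theta=(i,j)\quad\text{with } i<j.$$

**Step 6: travel along $A^{m+1}$.** For a vertex $(v',x')\in A^{m+1}$ let $J(v',x')$ be the second entry of $x'_\theta$ if $u(v')=0$ and the first entry of $x'_\theta$ if $u(v')=1$. We check that $J$ takes the same value at both ends of every edge of $A^{m+1}$, say over $e=(v'\to w')$ in $A^m$.

* If $\theta(e)=0$, then $u(v')=u(w')$ and the $\theta$-coordinates at the two ends are equal.
* If $\theta(e)=1$, then $u(v')=0$, $u(w')=1$, and the $\theta$-coordinates are $(i',j')$ at $v'$ and $(j',k')$ at $w'$. Both values of $J$ are $j'$.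
* If $\theta(e)=-1$, then $u(v')=1$, $u(w')=0$, and the $\theta$-coordinates are $(j',k')$ at $v'$ and $(i',j')$ at $w'$. Both values of $J$ are $j'$.

As $A^{m+1}$ is connected, $J(v,x)=J(w,y)$. But $u(v)=0$ gives $J(v,x)=j$, and $u(w)=1$ gives $J(w,y)=i$. This contradicts $i<j$. $\square$

## 7. From pushes of one-dimensional $\mathcal{HU}$ continua to pushes of graphs

Now the two properties of $G[N]$ meet. The conclusion places the graph not yet in $X$, but as close to $X$ as we like.

**Lemma 7.** Let $X\subset Q$ be nonempty and compact, $K$ a connected graph with at least one edge, $\kappa:|K|\to Q$ a map, and $0<\eta\le\rho$. Suppose that for every $Z\in\mathcal{HU}$ with $\dim Z\le1$ and every map $\pi:Z\to|K|$ there is a map $g:Z\to X$ with $d(g,\kappa\pi)<\rho$. Then there is a map $\lambda:|K|\to N_\eta(X)$ with $d(\lambda,\kappa)<3\rho$.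

The important point is that $\eta$ may be much smaller than $\rho$: the displacement is governed by $\rho$, the closeness to $X$ by $\eta$.

*Proof.* **Step 1: make the problem discrete.** Subdividing $K$, assume $\operatorname{diam}\kappa(e)<\rho$ for each edge $e$. Write $X=C_1\cup\dots\cup C_M$ with nonempty $C_j$ of diameter $<\eta/3$, and choose $y_j\in C_j$. A *graph over $K$* is a graph $\Gamma$ with a map $\pi_\Gamma:|\Gamma|\to|K|$ carrying each edge homeomorphically onto a segment of an edge of $K$. A coloring $c:V(\Gamma)\to\{1,\dots,M\}$ is *admissible* if for every edge $\epsilon=vw$ of $\Gamma$ there is a path from $y_{c(v)}$ to $y_{c(w)}$ in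
$$N_\eta(X)\cap N_{\rho+\eta}(\kappa\pi_\Gamma(\epsilon)).\tag{1}$$
If $\Gamma$ is a graph over $K$, so are $\mathrm{sd}\,\Gamma$ and $(\mathrm{sd}\,\Gamma)[N]$, by composition with the natural maps. Also $K$ is a graph over itself.

**Step 2: an admissible coloring $c$ of $K$ suffices.** Put $\lambda(a)=y_{c(a)}$ at the vertices of $K$ and use the paths from (1) on the edges. Then $\lambda$ maps into $N_\eta(X)$. Every $s\in|K|$ lies in an edge $e$, and there is $s'\in e$ with $d(\lambda(s),\kappa(s'))<\rho+\eta$. So $d(\lambda(s),\kappa(s))<2\rho+\eta\le3\rho$. By compactness $d(\lambda,\kappa)<3\rho$.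

**Step 3: admissible colorings descend.** If $\mathrm{sd}\,\Gamma$ has an admissible coloring, so does $\Gamma$: restrict it to $V(\Gamma)$ and concatenate the two paths belonging to the halves of each edge. Next let $G=\mathrm{sd}\,\Gamma$, let $N$ be large as in Lemma 5 for $G$ and $M$, and let $c$ be an admissible coloring of $G[N]$. Take $c_0$ from Lemma 5. For each edge $e=(v\to w)$ of $G$ there is an edge of $G[N]$ over $e$ whose ends have the colors $c_0(v)$ and $c_0(w)$. The condition (1) for this edge involves only the colors of its ends and its image in $|K|$, which is the image of $e$. So (1) holds for $e$ with the coloring $c_0$. Thus $c_0$ is an admissible coloring of $G$.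

**Step 4: if $K$ has no admissible coloring, build a bad $Z$.** Suppose $K$ has none, and put $\Gamma_0=K$. Given a connected graph $\Gamma_m$ over $K$ without admissible coloring, Step 3 gives $N_m$ such that $(\mathrm{sd}\,\Gamma_m)[N_m]$ has no admissible coloring. Then some component of it has none, since otherwise the colorings of the components would combine. Let $\Gamma_{m+1}$ be such a component, with $\pi_{\Gamma_{m+1}}=\pi_{\Gamma_m}p_{m,m+1}$. Let $Z=\varprojlim|\Gamma_m|$ and $\pi=p_0:Z\to|K|$. By Lemma 6, $Z\in\mathcal{HU}$ and $\dim Z\le1$. By hypothesis there is $g:Z\to X$ with $d(g,\kappa\pi)<\rho$. Choose $0<\eta'\le\eta/3$ with $\eta'<\rho-d(g,\kappa\pi)$.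

**Step 5: bring $g$ to a finite stage.** The functions $f\circ p_n$ ($n\ge0$, $f\in C(|\Gamma_n|)$) form a subalgebra of $C(Z)$, since $f\circ p_n=(f\circ p_{nm})\circ p_m$ for $m\ge n$. They contain the constants and separate points, so by the Stone–Weierstrass theorem they are dense. Approximate finitely many coordinates of $g$ closely by such functions with a common $n$, truncated to $[0,1/i]$ in the $i$th coordinate, and put $0$ in all other coordinates. The other coordinates contribute little, because $\sum_{i>I}1/i^2\to0$ as $I\to\infty$. So we get $n$ and $g':|\Gamma_n|\to Q$ with $d(g'p_n,g)<\eta'$.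

We want these estimates on a whole graph, not only on the image of $Z$. For $m\ge n$ consider the compacta
$$F_m=\{s\in|\Gamma_m|:\ d(g'p_{nm}(s),X)\ge\eta'\ \text{ or }\ d(g'p_{nm}(s),\kappa\pi_{\Gamma_m}(s))\ge\rho\}.$$
Since $p_{n,m+1}=p_{nm}p_{m,m+1}$ and $\pi_{\Gamma_{m+1}}=\pi_{\Gamma_m}p_{m,m+1}$, we have $p_{m,m+1}(F_{m+1})\subset F_m$. If all $F_m$ were nonempty, there would be $z\in Z$ with $p_m(z)\in F_m$ for all $m\ge n$. But $d(g'p_n(z),X)\le d(g'p_n(z),g(z))<\eta'$ and $d(g'p_n(z),\kappa\pi(z))<\eta'+d(g,\kappa\pi)<\rho$, a contradiction. So $F_m=\emptyset$ for some $m$. For this $m$ put $h=g'p_{nm}$. Then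
$$h:|\Gamma_m|\to N_{\eta/3}(X),\qquad d(h(s),\kappa\pi_{\Gamma_m}(s))<\rho\quad(s\in|\Gamma_m|).\tag{2}$$

**Step 6: read off an admissible coloring of $\Gamma_m$.** For $v\in V(\Gamma_m)$ pick $x_v\in X$ with $d(h(v),x_v)<\eta/3$ and $c(v)$ with $x_v\in C_{c(v)}$. Both $h(v)$ and $y_{c(v)}$ lie in the ball of radius $\eta/3$ about $x_v$. So the segment joining them lies in that ball, hence in $N_\eta(X)$, and within $2\eta/3$ of $h(v)$. For an edge $\epsilon=vw$ consider the path that runs along the segment from $y_{c(v)}$ to $h(v)$, then along $h(\epsilon)$ to $h(w)$, then along the segment to $y_{c(w)}$. By (2) it lies in $N_\eta(X)$ and in $N_{\rho+\eta}(\kappa\pi_{\Gamma_m}(\epsilon))$. So $c$ is an admissible coloring of $\Gamma_m$, contrary to the choice of $\Gamma_m$. Hence $K$ has an admissible coloring, and Step 2 finishes the proof. $\square$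

## 8. Pushed graphs are dendrites in $X$

Lemma 7 can be iterated, because its output is as close to $X$ as the next application of Lemma 4 requires.

**Proposition 8.** Let $X\subset Q$, $X\in\mathcal{HU}$, satisfy (i′). For every $\varepsilon>0$ there is $\delta>0$ such that for every connected graph $K$ with at least one edge and every map $\kappa:|K|\to N_\delta(X)$ there is a map $\lambda:|K|\to X$ with $d(\lambda,\kappa)<\varepsilon$. For any such $\lambda$, the set $\lambda(|K|)$ is a dendrite (possibly one point).

*Proof.* For $k\ge0$ let $\rho_k=\varepsilon2^{-k}/8$, and let $\delta_k\le2^{-k}$ be a number given by Lemma 4 for $\rho_k$. Put $\delta=\delta_0$ and $\kappa_0=\kappa$.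

Given $\kappa_k:|K|\to N_{\delta_k}(X)$, let $Z\in\mathcal{HU}$ with $\dim Z\le1$ and let $\pi:Z\to|K|$ be a map. Lemma 4 applied to $\kappa_k\pi:Z\to N_{\delta_k}(X)$ gives $g:Z\to X$ with $d(g,\kappa_k\pi)<\rho_k$. This is the hypothesis of Lemma 7 for $\kappa_k$ with $\rho=\rho_k$. Taking $\eta=\min(\rho_k,\delta_{k+1})$, we obtain $\kappa_{k+1}:|K|\to N_{\delta_{k+1}}(X)$ with $d(\kappa_{k+1},\kappa_k)<3\rho_k$.

Since $\sum_k3\rho_k=\frac34\varepsilon$, the maps $\kappa_k$ converge uniformly to a map $\lambda$ with $d(\lambda,\kappa)\le\frac34\varepsilon<\varepsilon$. Since $\delta_k\to0$ and $X$ is closed, $\lambda$ maps into $X$.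

Finally, for any map $\lambda:|K|\to X$, the set $\lambda(|K|)$ is a locally connected continuum, and it contains no simple closed curve because $X\in\mathcal{HU}$. So it is a dendrite or a point. $\square$

For the solenoid of Section 3, the circle $\kappa$ has no push of displacement less than $1$, however small $\tau$ is. The proposition says that no such thing can happen for $X$ satisfying (i′).

## 9. Nerves, and the proof that (i′) implies (ii)

Let $X\subset Q$, $X\in\mathcal{HU}$, be nondegenerate and satisfy (i′). Let $\varepsilon>0$, and let $\delta$ be as in Proposition 8.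

**Step 1: the 1-skeleton of a nerve, drawn near $X$.** Choose $0<\mu\le\min(\varepsilon,\delta)$ with $\mu<\operatorname{diam}X$. Let $\mathcal U$ be a finite cover of $X$ by nonempty open subsets of $X$ of diameter $<\mu$. No element of $\mathcal U$ is all of $X$, so $\mathcal U$ has more than one element. Let $\mathcal N$ be its nerve (the elements of $\mathcal U$ are the vertices, and finitely many of them span a simplex iff they have a common point), and let $K$ be its 1-skeleton. The graph $K$ is connected. Otherwise $\mathcal U$ would split into two nonempty families such that no member of one meets a member of the other, and their unions would disconnect $X$. So $K$ has at least one edge.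

Let $\varphi:X\to|\mathcal N|$ be the canonical map: its barycentric coordinate at $U$ is $d(x,X\setminus U)/\sum_{V\in\mathcal U}d(x,X\setminus V)$. Then $\varphi(x)$ lies in the simplex spanned by the elements of $\mathcal U$ containing $x$. Choose $x_U\in U$ and let $\kappa:|K|\to Q$ be affine on edges with $\kappa(U)=x_U$. For a simplex $\sigma$ of $\mathcal N$, its vertices have a common point $x\in X$, and all corresponding points $x_U$ are within distance less than $\mu$ of $x$. By convexity
$$\kappa(\sigma^{(1)})\subset B(x,\mu),\tag{3}$$
where $\sigma^{(1)}$ is the 1-skeleton of $\sigma$. In particular $\kappa(|K|)\subset N_\mu(X)\subset N_\delta(X)$.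

**Step 2: push $K$ into $X$.** Proposition 8 gives $\lambda:|K|\to X$ with $d(\lambda,\kappa)<\varepsilon$, and $D=\lambda(|K|)$ is a dendrite or a point.

**Step 3: extend over the nerve inside $D$, with control.** For a simplex $\sigma$ let $D_\sigma=\lambda(\sigma^{(1)})$. It is a subcontinuum of $D$, hence a dendrite or a point, hence an AR. By (3) and $d(\lambda,\kappa)<\varepsilon$,
$$\operatorname{diam}D_\sigma\le2\mu+2\varepsilon.$$
If $\tau$ is a face of $\sigma$, then $D_\tau\subset D_\sigma$. We extend $\lambda$ to a map $\Lambda:|\mathcal N|\to D$ with $\Lambda(\sigma)\subset D_\sigma$ for all $\sigma$, by induction on dimension. For $\dim\sigma\le1$ put $\Lambda=\lambda$. For $\dim\sigma\ge2$, $\Lambda$ is already defined on $\partial\sigma$ with $\Lambda(\partial\sigma)\subset\bigcup_\tau D_\tau\subset D_\sigma$, the union being over the proper faces $\tau$ of $\sigma$. Since $D_\sigma$ is an AR, $\Lambda$ extends over $\sigma$ with values in $D_\sigma$.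

**Step 4: measure the displacement.** Let $f_0=\Lambda\varphi:X\to D\subset X$. Given $x$, let $\sigma$ be the simplex spanned by the elements of $\mathcal U$ containing $x$, and let $U$ be a vertex of $\sigma$. Both $f_0(x)$ and $\lambda(U)$ lie in $D_\sigma$, and $x_U,x\in U$. So
$$d(f_0(x),x)\le\operatorname{diam}D_\sigma+d(\lambda(U),x_U)+d(x_U,x)<(2\mu+2\varepsilon)+\varepsilon+\mu=3\mu+3\varepsilon\le6\varepsilon.$$

**Step 5: pass from the dendrite to a tree.** By the fact quoted from Nadler (trivially if $D$ is a point), there is a retraction of $D$ onto a tree in $D$ that moves points by less than $\varepsilon$. Composing $f_0$ with it gives $f:X\to X$ with $d(f(x),x)<7\varepsilon$. Its image is a subcontinuum of a tree, hence a tree $T\subset X$. As $\varepsilon$ was arbitrary, (ii) holds.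

This proves (i′)⇒(ii). As shown in Section 2, members of $\mathrm{AR}(\mathcal{HU})$ satisfy (i′), and (ii) implies tree-likeness. So Theorem 1 is proved: **every continuum in $\mathrm{AR}(\mathcal{HU})$ is tree-like.** $\blacksquare$

## 10. The other implications, fixed points, and the $\sin(1/x)$-curve

**Step 1: the remaining implications of Theorem 2.** For (ii)⇒(iii), let $X\subset Y$ with $Y$ compact metric, and let $f:X\to T\subset X$ be as in (ii). The tree $T$ is an AR, so $f$ extends to $r:Y\to T\subset X$, and $d(r(x),x)=d(f(x),x)<\varepsilon$ on $X$. The implications (iii)⇒(i)⇒(i′) are trivial, since each condition restricts the spaces $Y$ allowed in the previous one. Section 9 gave (i′)⇒(ii). So the four conditions are equivalent, they imply tree-likeness, and all members of $\mathrm{AR}(\mathcal{HU})$ satisfy them.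

**Step 2: the fixed point property.** Let $X$ satisfy (ii), and let $h:X\to X$ be a map. Take $f_n:X\to T_n\subset X$ as in (ii) with $\varepsilon=1/n$. The map $f_nh|_{T_n}:T_n\to T_n$ has a fixed point $t_n$, as trees have the fixed point property. So
$$d(h(t_n),t_n)=d\big(h(t_n),f_n(h(t_n))\big)<\frac1n,$$
and any limit point of $(t_n)$ is a fixed point of $h$.

**Step 3: the conditions do not imply membership in $\mathrm{AR}(\mathcal{HU})$.** Let $X=X_{\sin}$. In Section 1 we found maps $f_n$ of $X$ onto arcs in $X$, moving points by at most $a_n\to0$. So (ii) holds, and $X\in\mathcal{HU}$ by Lemma 1. We show $X\notin\mathrm{AR}(\mathcal{HU})$.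

Embed $X$ in $Q$, and let $p,q\in X$ be the points $(0,0)$ and $(1,\sin1)$. The open set $N_{1/n}(X)$ of $Q$ is connected, as a union of convex balls centered at points of the connected set $X$. Since $Q$ is locally path connected, $N_{1/n}(X)$ is path connected. So there are paths $\varphi_n:[0,1]\to N_{1/n}(X)$ from $p$ to $q$. Apply Lemma 3 to $Z_n=[0,1]$, $z_n=0$ and these $\varphi_n$. It yields $Y\in\mathcal{HU}$ containing $X$, arcs $W_n\subset Y$ starting at $p$, and a map $\Phi:Y\to Q$.

Suppose $r:Y\to X$ were a retraction. Let $e_n$ be the end of $W_n$ corresponding to $1\in[0,1]$, so $\Phi(e_n)=q$. On the one hand, $r(W_n)$ is the image of a path in $X$ starting at $r(p)=p$. The path component of $p$ in the $\sin(1/x)$-curve is $\{0\}\times[-1,1]$, so $r(e_n)\in\{0\}\times[-1,1]$. On the other hand, $D=d(r,\Phi)$ vanishes on $X$. By the last part of Lemma 3, for every $\varepsilon>0$ we have $D<\varepsilon$ on $W_n$ for all but finitely many $n$. Hence $d(r(e_n),q)=D(e_n)\to0$. But $q$ does not lie in the closed set $\{0\}\times[-1,1]$, a contradiction. So $X_{\sin}\notin\mathrm{AR}(\mathcal{HU})$, and Theorem 2 is proved. $\blacksquare$
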